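\title{Uniformly antisymmetric functions have infinite range}

\begin{abstract}
A function $f:\mathbb R\to\mathbb R$ is uniformly antisymmetric if for every $x$ there is $\delta(x)\in(0,1)$ such that $|f(x-t)-f(x+t)|\ge\delta(x)$ whenever $0<t<\delta(x)$. We prove in ZFC that no such function has finite range. The same holds when the centers $x$ and the points $x\pm t$ are restricted to comeager sets, or to sets of full measure, in an interval. The proof places the arcs of a suitable finite digraph of large chromatic number on the line so that consecutive arcs become a short symmetric pair. We also construct a four-valued function that separates all pairs symmetric about the points of a set meeting every nonempty perfect set.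
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A function $f:\mathbb R\to\mathbb R$ is \emph{uniformly antisymmetric} if there is a function $\delta:\mathbb R\to(0,1)$ such that
\begin{equation}\label{eq:def}
|f(x-t)-f(x+t)|\ge\delta(x)\qquad\text{for all } x\in\mathbb R \text{ and } 0<t<\delta(x).
\end{equation}
Thus at every center $x$ the function separates all sufficiently short pairs symmetric about $x$, by an amount that depends on $x$ alone. Such a function is continuous at no point. It is known that there is a uniformly antisymmetric function $f:\mathbb R\to\mathbb N$, and that there is none whose range has two or three elements. The question whether the range can be finite is posed in \cite{K5}. The answer is negative.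

\begin{theorem}\label{thm:main}
There is no uniformly antisymmetric function with finite range.
\end{theorem}

Together with the example $f:\mathbb R\to\mathbb N$, this shows that the least possible cardinality of the range is exactly $\aleph_0$. All proofs are in ZFC, with no extra hypotheses.

For a finite range the problem is one of graph coloring. Distinct values of $f$ are then at least some fixed distance apart, so after decreasing $\delta$ the inequality in \eqref{eq:def} says only that $f(x-t)\ne f(x+t)$. Given a set $G\subseteq\mathbb R$ and a function $\delta:G\to(0,\infty)$, call reals $x,y$ \emph{linked} if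
\[
z=\tfrac12(x+y)\in G\qquad\text{and}\qquad 0<\tfrac12|x-y|<\delta(z),
\]
and let $\Gamma_\delta$ be the graph on $\mathbb R$ whose edges are the linked pairs. Theorem~\ref{thm:main} says that for $G=\mathbb R$ the graph $\Gamma_\delta$ has no proper coloring with finitely many colors, however $\delta$ is chosen.

For regular colorings this is immediate. If $f$ is measurable with finite range, some fiber $f^{-1}(c)$ has a density point $x$, and both points $x\pm t$ lie in that fiber for arbitrarily small $t$; if $f$ has the Baire property, the same happens at each point of an interval in which some fiber is comeager. The difficulty is that neither $f$ nor $\delta$ is assumed regular. Theorem~\ref{thm:four} below shows that a finite example is not implausible: four colors separate all symmetric pairs, short or long, about a set of centers that is large in every interval in the outer sense.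

We recall the terminology. A set is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager in} an interval $I$ if its complement in $I$ is meager; by the Baire category theorem no nonempty open interval is meager. We write $\lambda$ for Lebesgue measure and $\lambda^*$ for outer measure. A set $A$ has \emph{full measure in} $I$ if $I\setminus A$ is null, \emph{full outer measure in every interval} if $\lambda^*(A\cap J)=\lambda(J)$ for every bounded interval $J$, and \emph{inner measure $0$} if it contains no measurable set of positive measure. A \emph{perfect} set is a closed set without isolated points.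

The proof of Theorem~\ref{thm:main} is local and tolerates small exceptional sets, both of centers and of points.

\begin{theorem}\label{thm:strong}
Let $I\ne\emptyset$ be an open interval. Let $G,T\subseteq I$ be such that $I\setminus G$ and $I\setminus T$ are both meager, or both Lebesgue null. Let $f:T\to F$ with $F$ finite. Then there is no $\delta:G\to(0,\infty)$ such that $f(x-t)\ne f(x+t)$ whenever $x\in G$, $0<t<\delta(x)$ and $x\pm t\in T$.
\end{theorem}

Theorem~\ref{thm:main} is the case $I=G=T=\mathbb R$, since \eqref{eq:def} implies $f(x-t)\ne f(x+t)$. For a function $f$ on $\mathbb R$ let $B_f$ be the set of \emph{bad centers}: the points $x$ for which there are arbitrarily small $t>0$ with $f(x-t)=f(x+t)$.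

\begin{corollary}\label{cor:bad}
Let $F$ be a finite set.
\begin{itemize}
\item[(a)] If $f:\mathbb R\to F$, then $B_f$ is nonmeager and of positive outer measure in every open interval.
\item[(b)] If $f$ is uniformly antisymmetric, then $f^{-1}(F)$ is neither comeager nor of full measure in any open interval.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Every $x\notin B_f$ has a $\delta(x)>0$ with $f(x-t)\ne f(x+t)$ for $0<t<\delta(x)$. If $B_f\cap I$ were meager or null, $G=I\setminus B_f$ and $T=I$ would contradict Theorem~\ref{thm:strong}. (b) Otherwise $G=I$, $T=I\cap f^{-1}(F)$ and the restriction of $f$ to $T$ contradict Theorem~\ref{thm:strong}.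
\end{proof}

Part (a) cannot be strengthened to say that $B_f$ is large in the inner sense.

\begin{theorem}\label{thm:four}
There are $f:\mathbb R\to\{1,2,3,4\}$ and a set $A$ meeting every nonempty perfect set such that $f(a-t)\ne f(a+t)$ for all $a\in A$ and all $t>0$. Consequently $B_f$ contains no nonempty perfect set: it has inner measure $0$ and is not comeager in any interval. Hence the hypothesis on $G$ in Theorem~\ref{thm:strong} cannot be weakened to ``nonmeager and of full outer measure in every interval'', even with $\delta\equiv1$.
\end{theorem}

To prove Theorem~\ref{thm:strong} we find in $\Gamma_\delta$ finite configurations that need arbitrarily many colors. Section~\ref{sec:small} does this by hand for a triangle and a four-cycle. Section~\ref{sec:tame} describes the configurations, Section~\ref{sec:thick} isolates three properties shared by category and measure, and Section~\ref{sec:real} uses them to place the configurations on the line in both settings at once. Section~\ref{sec:four} proves Theorem~\ref{thm:four}.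

\section{A triangle and a four-cycle}\label{sec:small}

In this section $G=\mathbb R$ and $\delta:\mathbb R\to(0,\infty)$ is arbitrary. The only information about $\delta$ is that the countably many level sets $\{\delta>1/n\}$ cover the line. We also use that an uncountable set of reals has infinitely many points in some interval of any prescribed length, because countably many such intervals cover $\mathbb R$.

\begin{example}[a triangle]\label{ex:triangle}
Some level set $\{\delta>1/n\}$ is uncountable, so it contains distinct points $p,q,r$ in an interval of length less than $1/n$. Put $x=p+q-r$, $y=p+r-q$, $z=q+r-p$. The pairs $\{x,y\}$, $\{x,z\}$, $\{y,z\}$ have midpoints $p,q,r$ and half-distances $|q-r|$, $|p-r|$, $|p-q|$, which are positive and less than $1/n$. So $\Gamma_\delta$ contains a triangle, and two colors do not suffice.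
\end{example}

This works because the three midpoints can be prescribed freely. That freedom is soon lost. A finite graph that needs four colors has a subgraph of minimum degree at least $3$, hence with more edges than vertices, and its midpoints then satisfy a linear relation. The smallest graph with such a relation is the four-cycle: if each $x_j$ is linked to each $y_k$ $(j,k\in\{1,2\})$, the midpoints $z_{jk}$ satisfy $z_{11}+z_{22}=z_{12}+z_{21}$. In a $\mathbb Q$-linearly independent set this forces $z_{11}=z_{12}$ or $z_{11}=z_{21}$, that is, $y_1=y_2$ or $x_1=x_2$. A linearly independent set can be nonmeager in every interval (Section~\ref{sec:four}), so the size of a single level set does not produce a four-cycle. One has to use several level sets, each chosen after some of the points.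

\begin{example}[a four-cycle]\label{ex:square}
We look for points of the form
\[
x_j=u_j-b\quad(j=1,2),\qquad y_1=b,\qquad y_2=b+w .
\]
The midpoints are $\frac12u_j$ and $\frac12(u_j+w)$; they do not involve $b$. The differences are $x_j-y_1=u_j-2b$ and $x_j-y_2=u_j-w-2b$.

First, for some $n$ the set $U=\{u:\delta(\frac12u)>1/n\}$ is uncountable. We do not choose the $u_j$ yet, but we commit to taking them from $U$. Next fix $w$ with $0<w<1/n$. The sets $\{u\in U:\delta(\frac12(u+w))>1/m\}$ with $m\ge n$ cover $U$, so one of them, $U'$, is uncountable. Take $u_1\ne u_2$ in $U'$ with $|u_1-u_2|<1/m$. Finally choose $b$ with $2b$ within $1/(2m)$ of $\frac12(u_1+u_2)-w$, avoiding the four values that make a difference vanish. Then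
\[
0<|u_j-w-2b|<\tfrac1m,\qquad 0<|u_j-2b|<\tfrac1m+w<\tfrac2n ,
\]
so each $x_j$ is linked to each $y_k$.
\end{example}

Three features of this example carry over to the general proof. Once the lowest parameter ($0$, then $w$) is fixed, a midpoint is a function of a single unknown $u$, and $u$ is confined to a \emph{reserve} set on which $\delta$ at the midpoint is bounded below. The tolerance $1/m$ is revealed only after $w$ is fixed and may be far smaller than $w$, so the points still under discussion, $x_1,x_2,y_2$, must be able to move close together afterward; the parameter $b$ allows this without disturbing the midpoints. And $y_1$, whose links were secured on the coarser scale $1/n$, is simply left behind.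

\section{Tame digraphs}\label{sec:tame}

\subsection*{From arcs to vertices}
An \emph{ordered digraph} $D$ is a finite linearly ordered set $V$ with a set $E$ of \emph{arcs} $(\alpha,\beta)$, all with $\alpha>\beta$. Let $\mathrm{In}(\beta)=\{\alpha:(\alpha,\beta)\in E\}$ and $\mathrm{Out}(\beta)=\{\gamma:(\beta,\gamma)\in E\}$, and let $\chi(D)$ be the chromatic number of the underlying undirected graph. Two arcs of the form $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ are \emph{consecutive}.

In Example~\ref{ex:square} the points $x_j=u_j-b$ behave like arcs entering a vertex $\beta$, the points $y_k$ like arcs leaving it, and the links are exactly the consecutive pairs. So we attach a point $X_e$ to every arc of a digraph and ask that consecutive arcs receive linked points. The next lemma shows that such configurations need many colors as soon as $\chi(D)$ is large.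

\begin{lemma}\label{lem:arcs}
If the arcs of $D$ are colored with $k$ colors so that consecutive arcs have different colors, then $\chi(D)\le2^k$.
\end{lemma}

\begin{proof}
Let $S_v$ be the set of colors of the arcs entering $v$. Let $(\beta,\gamma)\in E$. Its color belongs to $S_\gamma$. It does not belong to $S_\beta$, because every arc $(\alpha,\beta)$ entering $\beta$ is consecutive with $(\beta,\gamma)$. So $S_\beta\ne S_\gamma$, and $v\mapsto S_v$ is a proper coloring of $D$ with at most $2^k$ colors.
\end{proof}

\subsection*{The schedule of choices}
We shall write
\[
X_e=a_\alpha-a_\beta+r_e\qquad\text{for } e=(\alpha,\beta),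
\]
with a real $a_v$ for each vertex and a real $r_e$ for each arc. For consecutive $e=(\alpha,\beta)$ and $e'=(\beta,\gamma)$,
\begin{equation}\label{eq:mid}
X_e+X_{e'}=a_\alpha-a_\gamma+r_e+r_{e'},\qquad X_e-X_{e'}=a_\alpha-2a_\beta+a_\gamma+r_e-r_{e'} .
\end{equation}
Since the $r_e$ are free, every family of points can be written in this form; the form serves to organize the order of the choices. The numbers $a_v$ are fixed from the bottom up, $a_i$ at stage $i$. The pair $e,e'$ is treated at stage $\gamma$, just after $a_\gamma$ is fixed. If $r_e$ and $r_{e'}$ are also fixed by then, the midpoint depends on the single unknown $a_\alpha$.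

An arc $(\alpha,\beta)$ can occur as the first member of a pair at the stages $\gamma\in\mathrm{Out}(\beta)$, and as the second member at stage $\beta$. It is therefore relevant from stage
\[
m(\beta)=\min\bigl(\{\beta\}\cup\mathrm{Out}(\beta)\bigr)
\]
to stage $\beta$. We fix $r_{(\alpha,\beta)}$ as late as possible, at stage $m(\beta)$, and call the arc \emph{active} at the stages from $m(\beta)$ to $\beta$. The set of arcs active at stage $i$ is
\[
H_i=\{(\alpha,\beta)\in E:\ m(\beta)\le i\le\beta\}\qquad(i\in V).
\]
Both endpoints of an arc of $H_i$ are at least $i$.

Because the tolerance for a pair is unknown in advance, we shall keep provisional values of the $a_v$ at which all active arcs have exactly the same value $X_e=L$. Treating a pair $(\alpha,\beta),(\beta,i)$ will force the provisional $a_\alpha$ to move by some $\eta$ while $a_i$ stays fixed. By \eqref{eq:mid} the midpoint, and with it $L$, moves by $\eta/2$. Then $a_\alpha-a_\beta$ must grow by $\eta/2$ along \emph{every} active arc, so each $a_v$ must move by $h(v)\eta/2$, where $h$ increases by $1$ from the head to the tail of each arc of $H_i$. Such an $h$ exists if $H_i$ has no cycles.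

\begin{definition}
An ordered digraph is \emph{tame} if for every $i\in V$ the undirected graph of $H_i$ is a forest.
\end{definition}

The obvious digraphs of large chromatic number, the complete ones, are not tame. Indeed a triangle $(\alpha,\beta),(\beta,\gamma),(\alpha,\gamma)$ lies entirely in $H_\gamma$, since $m(\gamma)\le\gamma$ and $m(\beta)\le\gamma\le\beta$; there no $h$ exists, as it would satisfy both $h(\alpha)=h(\gamma)+2$ and $h(\alpha)=h(\gamma)+1$. Longer cycles are allowed, provided they are never active all at once.

\begin{example}\label{ex:seven}
Let $V=\{1<\dots<7\}$ with arcs $(j+1,j)$ for $1\le j\le6$ and $(6,2)$; see Figure~\ref{fig:seven}. Here $m(1)=m(2)=1$, $m(3)=2$, $m(4)=3$, $m(5)=4$, $m(6)=2$. The only cycle has the five vertices $2,\dots,6$, so $\chi(D)=3$. Every $H_i$ has at most four arcs, so $D$ is tame. The cycle is closed at stage $4$, when $(6,5)$ becomes active with a parameter $r_{(6,5)}$ that is still free; by then $(3,2)$, $(6,2)$ and $(4,3)$ are no longer active. The consecutive pairs arrange the seven arcs in the cycle $(7,6),(6,5),(5,4),(4,3),(3,2),(2,1),(6,2)$, which is odd.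
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \i in {1,...,7} \node[circle,draw,inner sep=2pt] (v\i) at (\i,0) {$\i$};
\foreach \i/\j in {2/1,3/2,4/3,5/4,6/5,7/6} \draw[->] (v\i) -- (v\j);
\draw[->] (v6) to[bend right=30] (v2);
\foreach \i in {1,...,7} \draw[dotted] (\i,-0.3) -- (\i,-2.55);
\foreach \p/\q/\y/\lab in {1/1/-0.6/{(2,1)},1/2/-0.95/{(3,2),(6,2)},2/3/-1.3/{(4,3)},3/4/-1.65/{(5,4)},4/5/-2/{(6,5)},2/6/-2.35/{(7,6)}}
\draw[very thick] (\p-0.08,\y) -- (\q+0.08,\y) node[right,fill=white,inner sep=1pt] {\small $\lab$};
\end{tikzpicture}
\caption{A tame digraph of chromatic number $3$. Below it, each arc $(\alpha,\beta)$ is shown with the interval of stages $[m(\beta),\beta]$ in which it is active; $H_i$ consists of the arcs whose bar meets the dotted line under $i$. The five arcs of the cycle are never active together.}\label{fig:seven}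
\end{figure}

\subsection*{Large chromatic number}
To raise the chromatic number without creating active cycles, we add new vertices on top of many copies of the old digraph. All new arcs then \emph{enter} old vertices, so the sets $\mathrm{Out}(\beta)$, and with them the periods of activity, do not change.

\begin{lemma}\label{lem:tame}
For every $n\ge1$ there is a tame ordered digraph $D_n$ with $\chi(D_n)\ge n$.
\end{lemma}

\begin{proof}
Let $D_1$ be a single vertex. Given $D_n$ with $N$ vertices, let $W$ be a set of $n(N-1)+1$ new vertices. For every $N$-element subset $S\subseteq W$ take a copy $C_S$ of $D_n$, all copies disjoint, and a bijection $C_S\to S$. Order the copies one after another, each in its own order, and put $W$, in any order, above all copies. The arcs of $D_{n+1}$ are the arcs inside the copies and the arcs $(w,v)$ where $v\in C_S$ and $w\in S$ is the image of $v$. (Thus $D_2$ is a single arc and $D_3$ is a cycle of length $9$.)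

\emph{Chromatic number.} Suppose $D_{n+1}$ has a proper coloring with $n$ colors. By the pigeonhole principle some $N$-element set $S\subseteq W$ has a single color $c$. Every vertex of $C_S$ has a neighbor in $S$, so $C_S$ omits $c$ and is colored with $n-1$ colors, contradicting $\chi(D_n)\ge n$.

\emph{Tameness.} Let $(\alpha,\beta)\in H_i$. No arc enters a vertex of $W$, so $\beta$ lies in some copy $C_S$. All arcs leaving $\beta$ stay in $C_S$, so $m(\beta)\in C_S$, and $m(\beta)$ has the same value as when computed in $C_S$. Since $C_S$ is an interval of the order and $m(\beta)\le i\le\beta$, we get $i\in C_S$. Hence $H_i=\emptyset$ for $i\in W$. For $i\in C_S$, the set $H_i$ consists of the forest $H_i$ computed in $C_S$ together with one arc $(w,\beta)$ for each $\beta\in C_S$ with $m(\beta)\le i\le\beta$. Distinct $\beta$ have distinct $w$, and these $w$ lie outside $C_S$, so each added edge has a new endpoint of degree one and creates no cycle.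
\end{proof}

\section{Thick sets and full sets}\label{sec:thick}

In Example~\ref{ex:square} both unknowns came from one reserve, and uncountability was enough. In general every vertex has its own reserve, and the reserves must be located at compatible places, so we need a notion of a set being large \emph{near a given point}. We fix one of the two settings, category or measure, and call a set \emph{small} if it is meager, respectively null. In both settings small sets include the finite sets, are closed under subsets and countable unions, and are preserved by nonconstant affine maps.

\begin{definition}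
Let $A,M\subseteq\mathbb R$ and $p\in\mathbb R$.
\begin{itemize}
\item \emph{Category.} $A$ is \emph{thick at} $p$ if $p$ lies in an open interval $P$ such that $A\cap Q$ is nonmeager for every nonempty open interval $Q\subseteq P$. $M$ is \emph{full at} $p$ if it is comeager in some open interval containing $p$.
\item \emph{Measure.} $A$ is \emph{thick at} $p$ if $\lambda^*(A\cap J_\varepsilon)/2\varepsilon\to1$ as $\varepsilon\to0$, where $J_\varepsilon=(p-\varepsilon,p+\varepsilon)$. $M$ is \emph{full at} $p$ if it contains a measurable set that is thick at $p$.
\end{itemize}
In both settings $\Phi(A)$ denotes the set of points at which $A$ is thick.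
\end{definition}

For the measure setting we recall two textbook facts. Every $A\subseteq\mathbb R$ has a \emph{measurable hull}: a measurable set $\hat A\supseteq A$ with $\lambda^*(A\cap E)=\lambda(\hat A\cap E)$ for all measurable $E$. In particular $\Phi(A)=\Phi(\hat A)$. \emph{Lebesgue's density theorem} states that for measurable $E$ the set $\Phi(E)$ differs from $E$ by a null set. Hence $\Phi(A)$ differs from $\hat A$ by a null set, and is measurable, for every $A$.

\begin{lemma}\label{lem:thick}
In both settings the following hold.
\begin{itemize}
\item[(F1)] Neighborhoods of $p$ and complements of small sets are full at $p$. Supersets and finite intersections of sets full at $p$ are full at $p$. If $\varphi$ is a nonconstant affine map and $M$ is full at $\varphi(p)$, then $\varphi^{-1}(M)$ is full at $p$.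
\item[(F2)] $\Phi(\mathbb R)=\mathbb R$ and $\Phi(\emptyset)=\emptyset$. If $p\in\Phi(A)$ and $M$ is full at $p$, then $p\in\Phi(A\cap M)$; in particular $A\cap M\ne\emptyset$.
\item[(F3)] If $p\in\Phi(A)$ and $A\subseteq\bigcup_{n\ge1}A_n$, then $\bigcup_n\Phi(A_n)$ is full at $p$. In particular $\Phi(A)$ is full at each of its points.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Category.} (F1) holds because a finite union of meager sets is meager and $\varphi$ is a homeomorphism. In (F2), $\Phi(\mathbb R)=\mathbb R$ is the Baire category theorem. Let $P$ witness $p\in\Phi(A)$ and let $M$ be comeager in the open interval $P'\ni p$. For a nonempty open interval $Q\subseteq P\cap P'$ the set $A\cap Q$ is nonmeager and $Q\setminus M$ is meager, so $A\cap M\cap Q$ is nonmeager. Thus $P\cap P'$ witnesses $p\in\Phi(A\cap M)$.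

For (F3) let $P$ witness $p\in\Phi(A)$. Each $\Phi(A_n)$ is open, since a witness for one point is a witness for all of its points. We show that $\bigcup_n\Phi(A_n)$ meets every nonempty open interval $Q\subseteq P$; being open and dense in $P$, it is then comeager in $P$. As $A\cap Q$ is nonmeager, some $A_n\cap Q$ is nonmeager. Let $O$ be the union of the open intervals $J\subseteq Q$ with rational endpoints and $A_n\cap J$ meager. There are countably many, so $A_n\cap O$ is meager. Suppose $\Phi(A_n)\cap Q=\emptyset$. Then no nonempty open subinterval of $Q$ is a witness for $A_n$, so each contains a nonempty open interval, and hence a rational one, in which $A_n$ is meager. So the open set $O$ is dense in $Q$, the set $Q\setminus O$ is nowhere dense, and $A_n\cap Q$ is meager, a contradiction.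

\emph{Measure.} A measurable set $E$ is thick at $p$ exactly when $\lambda(J_\varepsilon\setminus E)=o(\varepsilon)$. This condition holds for neighborhoods of $p$ and complements of null sets, and passes to finite intersections by subadditivity. The map $\varphi$ sends intervals centered at $p$ onto intervals centered at $\varphi(p)$ and multiplies all measures by the same constant. This gives (F1). For (F2) let $E\subseteq M$ be measurable and thick at $p$; then
\[
\lambda^*(A\cap M\cap J_\varepsilon)\ge\lambda^*(A\cap J_\varepsilon)-\lambda(J_\varepsilon\setminus E)=2\varepsilon-o(\varepsilon).
\]
For (F3), the measurable set $E=\hat A\setminus\bigcup_n\hat A_n$ is disjoint from $A$, so $\lambda(E)=\lambda(\hat A\cap E)=\lambda^*(A\cap E)=0$. Since $\Phi(A_n)$ differs from $\hat A_n$ by a null set, the measurable set $\bigcup_n\Phi(A_n)$ contains $\hat A$ up to a null set. As $p\in\Phi(A)=\Phi(\hat A)$, it is thick at $p$.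
\end{proof}

Two limitations of this lemma shape the proof in the next section. First, nothing is asserted about the intersection of two thick sets, so each choice of a point may involve one thick set only, and every other requirement has to define a full set. Second, (F3) does not say that some $A_n$ is thick at $p$ itself: for $A=\mathbb R$ and $A_n=\{0\}\cup\{x:|x|>1/n\}$, no $A_n$ is thick at $0$. When a reserve is cut down to a level set, the point at which it is thick must be allowed to move.

\section{Placing a tame digraph on the line}\label{sec:real}

\begin{proposition}\label{prop:real}
Let $D$ be a tame ordered digraph, $I\ne\emptyset$ an open interval, $G\subseteq I$ and $T\subseteq\mathbb R$ sets with $I\setminus G$ and $\mathbb R\setminus T$ small, and $\delta:G\to(0,\infty)$. Then there are points $X_e\in T$ $(e\in E)$ such that $X_e$ and $X_{e'}$ are linked whenever $e,e'$ are consecutive.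
\end{proposition}

\begin{proof}
Let $V=\{1<\dots<N\}$ and $H_0=\emptyset$. We construct reals $a_v$ and $r_e$ in stages $s=0,1,\dots,N$ and put $X_e=a_\alpha-a_\beta+r_e$ for $e=(\alpha,\beta)$.

\medskip\noindent\emph{The data after stage $s$.} The following numbers are fixed for good: $a_v$ for $v\le s$, and $r_{(\alpha,\beta)}$ for all arcs with $m(\beta)\le s$. The following data are provisional: a \emph{level} $L\in I$ and, for each $v>s$, a \emph{reserve} $A_v\subseteq\mathbb R$ and a \emph{center} $c_v\in\Phi(A_v)$. The number $a_v$ will be taken from $A_v$, and $c_v$ is its current approximation; it need not belong to $A_v$. For $v\le s$ we put $A_v=\{a_v\}$ and $c_v=a_v$. For consecutive $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ with $\gamma\le s$, the numbers $r_e,r_{e'}$ are defined, because $m(\beta)\le\gamma$ and $m(\gamma)\le\gamma$, and we set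
\[
Z_{e,e'}(x)=\tfrac12(x-a_\gamma+r_e+r_{e'}),
\]
the midpoint in \eqref{eq:mid} as a function of $x=a_\alpha$. We require:
\begin{itemize}
\item[(S1)] $c_\alpha-c_\beta+r_e=L$ for every $e=(\alpha,\beta)\in H_s$.
\item[(S2)] For consecutive $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ with $\gamma\le s$, and all $x\in A_\alpha$, $y\in A_\beta$:
\[
Z_{e,e'}(x)\in G,\qquad |x-2y+a_\gamma+r_e-r_{e'}|<2\delta\bigl(Z_{e,e'}(x)\bigr).
\]
\item[(S3)] $X_{(\alpha,\beta)}\in T$ for every arc with $\alpha\le s$, and $X_e\ne X_{e'}$ for all consecutive $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ with $\alpha\le s$.
\end{itemize}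
Reserves will only shrink, and $a_i$ will be chosen in $A_i$, so an instance of (S2) remains true once it is established. Instances of (S3) involve only fixed numbers. At $s=N$ we have $A_v=\{a_v\}$ for all $v$, and by \eqref{eq:mid} conditions (S2) and (S3) give the proposition.

At stage $0$ take $A_v=\mathbb R$, $c_v=0$ and any $L\in I$; the conditions are vacuous. Now assume stage $s<N$ is complete and let $i=s+1$.

\medskip\noindent\emph{Step 1: the new active arcs.} For each arc $e=(\alpha,\beta)$ with $m(\beta)=i$ put $r_e=L-c_\alpha+c_\beta$. Then
\begin{equation}\label{eq:level}
c_\alpha-c_\beta+r_e=L\qquad\text{for all } e=(\alpha,\beta)\in H_i .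
\end{equation}
For $m(\beta)=i$ this is the definition. For $m(\beta)\le s$ we have $m(\beta)\le s<i\le\beta$, so $e\in H_s$ and (S1) applies. Steps 2 and 3 move the centers and the level but preserve \eqref{eq:level}.

\medskip\noindent\emph{Step 2: the choice of $a_i$.} The number $a_i$ has to lie in $A_i$, so in general it differs from $c_i$. To keep \eqref{eq:level} we translate all centers joined to $i$ through active arcs by the same amount. Let $K\subseteq\{i,\dots,N\}$ be the connected component of $i$ in the graph $(V,H_i)$. Consider the following conditions on a real $x$:
\begin{itemize}
\item[(i)] $c_v+(x-c_i)\in\Phi(A_v)$ for every $v\in K\setminus\{i\}$;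
\item[(ii)] $x-a_\beta+r_{(i,\beta)}\in T$ for every $\beta\in\mathrm{Out}(i)$;
\item[(iii)] $x-a_\beta+r_{(i,\beta)}\ne X_{(\beta,\gamma)}$ for all consecutive $(i,\beta),(\beta,\gamma)$.
\end{itemize}
The numbers in (ii) and (iii) are already fixed, since $m(\beta)\le\beta\le s$ and $m(\gamma)\le\gamma\le s$. For each $v$, condition (i) defines a set full at $c_i$, because $\Phi(A_v)$ is full at $c_v$ by (F3) and translations preserve fullness by (F1). Condition (ii) excludes finitely many translates of the small set $\mathbb R\setminus T$, and (iii) excludes finitely many points. By (F1) the set $M$ of all $x$ satisfying (i)--(iii) is full at $c_i$, and by (F2) we can pick $a_i\in A_i\cap M$.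

Add $a_i-c_i$ to $c_v$ for every $v\in K$, so that $c_i$ becomes $a_i$, and replace $A_i$ by $\{a_i\}$. By (i) we still have $c_v\in\Phi(A_v)$ for $v>i$. An arc of $H_i$ has both endpoints in $K$ or none, so \eqref{eq:level} is preserved. By (ii) and (iii), (S3) holds for $s=i$.

\medskip\noindent\emph{Step 3: the pairs ending at $i$.} There is a function $h:\{i,\dots,N\}\to\mathbb Z$ with $h(i)=0$ and $h(\alpha)=h(\beta)+1$ for all $(\alpha,\beta)\in H_i$: in each tree of the forest $H_i$ choose a root, the vertex $i$ in its own tree, give it the value $0$, and propagate along the unique paths from the root. This is the only use of tameness.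

We treat the consecutive pairs $e=(\alpha,\beta)$, $e'=(\beta,i)$ one after another. Fix such a pair; then $\alpha>\beta>i$. Both arcs are in $H_i$, since $m(\beta)\le i\le\beta$ and $m(i)\le i$. Hence $h(\beta)=1$ and $h(\alpha)=2$. Write $Z=Z_{e,e'}$. By \eqref{eq:level} and $c_i=a_i$,
\[
Z(c_\alpha)=\tfrac12\bigl[(c_\alpha-c_\beta+r_e)+(c_\beta-c_i+r_{e'})\bigr]=L .
\]
The set $G$ is the intersection of the neighborhood $I$ of $L$ with the complement of the small set $I\setminus G$, so it is full at $L$. By (F1), $Z^{-1}(G)$ is full at $c_\alpha$, and by (F2), $A'=A_\alpha\cap Z^{-1}(G)$ is thick at $c_\alpha$. The sets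
\[
B_n=\{x\in A':\ \delta(Z(x))>1/n\}\qquad(n\ge1)
\]
cover $A'$. We want one of them as the new reserve of $\alpha$, and for this $c_\alpha$ has to move. Consider the following conditions on a real $\eta$:
\begin{itemize}
\item[(iv)] $c_\alpha+\eta\in\bigcup_n\Phi(B_n)$;
\item[(v)] $c_v+\frac12h(v)\eta\in\Phi(A_v)$ for every $v>i$ with $v\ne\alpha$;
\item[(vi)] $L+\frac12\eta\in I$.
\end{itemize}
Each defines a set full at $0$. For (iv) this follows from (F3) and (F1). For (v) with $h(v)\ne0$ it follows from (F3) and (F1), applied to the affine map $\eta\mapsto c_v+\frac12h(v)\eta$, while for $h(v)=0$ the condition holds for all $\eta$. Condition (vi) defines a neighborhood of $0$. By (F1), and (F2) with $A=\mathbb R$, some $\eta$ satisfies all three. Fix $n$ with $c_\alpha+\eta\in\Phi(B_n)$.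

Replace $A_\alpha$ by $B_n$, $L$ by $L+\frac12\eta$, and $c_v$ by $c_v+\frac12h(v)\eta$ for all $v\ge i$. The center $c_i=a_i$ does not move since $h(i)=0$, and $c_\alpha$ moves by $\eta$ since $h(\alpha)=2$. So $L\in I$ and $c_v\in\Phi(A_v)$ for all $v>i$. Along each arc $(\alpha',\beta')\in H_i$ the difference $c_{\alpha'}-c_{\beta'}$ grows by $\frac12\eta$, exactly as $L$ does, so \eqref{eq:level} is preserved.

The tolerance $1/n$ is now known. By \eqref{eq:level} for the new centers,
\[
c_\alpha-2c_\beta+a_i+r_e-r_{e'}=(c_\alpha-c_\beta+r_e)-(c_\beta-c_i+r_{e'})=L-L=0 .
\]
Intersect $A_\alpha$ and $A_\beta$ with the open intervals of radius $1/(2n)$ about $c_\alpha$ and $c_\beta$; by (F2) they remain thick at these centers. For $x\in A_\alpha$ and $y\in A_\beta$ we have $Z(x)\in G$ and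
\[
|x-2y+a_i+r_e-r_{e'}|=|(x-c_\alpha)-2(y-c_\beta)|<\frac{3}{2n}<\frac2n<2\delta(Z(x)).
\]
This is (S2) for the pair $e,e'$.

When all pairs ending at $i$ have been treated, (S2) holds for $s=i$, and \eqref{eq:level} is (S1) for $s=i$. This completes the stage and the proof.
\end{proof}

The hypothesis on $T$ entered in Step 2 and the hypothesis on $G$ in Step 3. Both were needed in the strong form ``the complement is small'': $a_\alpha$ is already confined to the thick set $A_\alpha$, and a further restriction $Z(a_\alpha)\in G$ is harmless only if $G$ is full at the current level. Theorem~\ref{thm:four} shows that for $G$ this is not an artifact of the method.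

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let ``small'' mean meager or null according to the hypothesis, and suppose that $\delta$ exists. Decreasing $\delta$ preserves its property, so we may assume $(x-\delta(x),x+\delta(x))\subseteq I$ for all $x\in G$. Let $T'=T\cup(\mathbb R\setminus I)$; its complement $I\setminus T$ is small. The set $T$ is nonempty, hence so is $F$, and we extend $f$ to $T'$ by a constant value from $F$ outside $I$. Two linked points of $T'$ have the form $x\pm t$ with $x\in G$ and $0<t<\delta(x)$; they lie in $I\cap T'=T$, so $f$ takes different values at them.

Let $k=|F|$. By Lemma~\ref{lem:tame} there is a tame $D$ with $\chi(D)>2^k$. Take points $X_e\in T'$ from Proposition~\ref{prop:real} and give the arc $e$ the color $f(X_e)$. Consecutive arcs have different colors, so $\chi(D)\le2^k$ by Lemma~\ref{lem:arcs}, a contradiction.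
\end{proof}

Finiteness of $F$ is used only in the last line, where $2^k$ must be exceeded by the chromatic number of a finite digraph.

\section{Four colors for a large set of centers}\label{sec:four}

We use the following standard facts. There are $\mathfrak c=|\mathbb R|$ nonempty perfect subsets of $\mathbb R$, each of cardinality $\mathfrak c$, and every uncountable Borel set contains a nonempty perfect set. Consequently a nonempty perfect set is contained in every measurable set of positive measure (which contains a compact set of positive measure) and in every set comeager in an interval (which contains a nonmeager $G_\delta$ set). A \emph{Hamel basis} is a basis of $\mathbb R$ as a vector space over $\mathbb Q$; every $\mathbb Q$-linearly independent set extends to one.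

The idea is to make the centers linearly independent. In coordinates, the reflection about a basis element then changes the sign of every coordinate but one, and a coloring can record signs.

\begin{proof}[Proof of Theorem~\ref{thm:four}]
\emph{The set $A$.} Enumerate the nonempty perfect sets as $\langle P_\xi:\xi<\mathfrak c\rangle$ and choose recursively $a_\xi\in P_\xi\setminus\mathrm{span}_{\mathbb Q}\{a_\zeta:\zeta<\xi\}$. This is possible because the span has cardinality at most $\max(\aleph_0,|\xi|)<\mathfrak c=|P_\xi|$. The set $A=\{a_\xi:\xi<\mathfrak c\}$ is $\mathbb Q$-linearly independent and meets every nonempty perfect set. Extend it to a Hamel basis $H$, ordered as a subset of $\mathbb R$, and write $x=\sum_{b\in H}x_b\,b$ with rational $x_b$, all but finitely many equal to zero.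

\emph{Two invariants of reflections.} We need $f(x)\ne f(y)$ whenever $a\in A$, $x\ne a$ and $y=2a-x$. In coordinates,
\[
y_a=2-x_a,\qquad y_b=-x_b\quad(b\ne a).
\]
The color of $x$ cannot depend on $a$. Of any two coordinates at least one is not the exceptional one, so it is enough to record two signs, provided that $x$ and $y$ select the same two coordinates. The support is not suitable for the selection, since $x_a=2$ gives $y_a=0$. We use instead the finite set
\[
\Delta(x)=\{b\in H:\ x_b\notin2\mathbb Z\}.
\]
Both $q\mapsto-q$ and $q\mapsto2-q$ map $2\mathbb Z$ onto itself, so $\Delta(y)=\Delta(x)$, and $x_b\ne0$ for $b\in\Delta(x)$. The set $\Delta(x)$ may have fewer than two elements. To control this, let $s(x)=\sum_{b\in A}x_b$. Since $a\in A$, we have $s(y)=2-s(x)$. If $s(x)=1$ then $\Delta(x)\ne\emptyset$, for otherwise $s(x)$ would be an even integer.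

\emph{The coloring.} The four colors are the pairs of signs.
\begin{itemize}
\item[(A)] If $s(x)>1$ let $f(x)=(+,+)$; if $s(x)<1$ let $f(x)=(-,-)$.
\item[(B)] If $s(x)=1$ and $|\Delta(x)|\ge2$, let $f(x)=(\operatorname{sgn}x_{d_1},\operatorname{sgn}x_{d_2})$, where $d_1<d_2$ are the two least elements of $\Delta(x)$.
\item[(C)] If $s(x)=1$ and $\Delta(x)=\{d\}$, let $f(x)=(\operatorname{sgn}x_d,\sigma)$, where $\sigma=\operatorname{sgn}x_e$ for the least $e\in H\setminus\{d\}$ with $x_e\ne0$, and $\sigma=+$ if there is no such $e$.
\end{itemize}
Let $a\in A$, $x\ne a$, $y=2a-x$. Since $s(y)-1=-(s(x)-1)$ and $\Delta(y)=\Delta(x)$, the points $x$ and $y$ fall under the same case, so the cases may share colors. In case (A), $s(x)$ and $s(y)$ lie on opposite sides of $1$, so $f(x)\ne f(y)$. In case (B), the elements $d_1,d_2$ are the same for $x$ and $y$, and $d_j\ne a$ for some $j$; then $y_{d_j}=-x_{d_j}\ne0$ and the $j$th signs differ. In case (C) with $d\ne a$, we have $y_d=-x_d\neq0$ and the first signs differ. In case (C) with $d=a$, we have $y_b=-x_b$ for all $b\ne d$. Some such $x_b$ is nonzero, for otherwise $x=x_aa$ and $x_a=s(x)=1$, that is, $x=a$. So $x$ and $y$ use the same $e$, and the second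 signs differ. Renaming the colors $1,2,3,4$, we obtain $f(a-t)\ne f(a+t)$ for all $a\in A$ and $t>0$.

\emph{Consequences.} We have $B_f\cap A=\emptyset$, and $A$ meets every nonempty perfect set, so $B_f$ contains none. By the facts recalled above, $B_f$ has inner measure $0$ and is comeager in no interval. The same argument applies to $\mathbb R\setminus A$. Thus for a bounded interval $J$ the set $A\cap J$ is nonmeager, since $J\setminus A$ is not comeager in $J$; and $\lambda^*(A\cap J)=\lambda(\hat A\cap J)=\lambda(J)$, since the measurable set $J\setminus\hat A\subseteq\mathbb R\setminus A$ is null. So $A$, and with it $\mathbb R\setminus B_f\supseteq A$, is nonmeager and of full outer measure in every interval. With $I=T=\mathbb R$, $G=A$ and $\delta\equiv1$ the conclusion of Theorem~\ref{thm:strong} fails, which is the last assertion.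
\end{proof}

For this $f$ the set $B_f$ is also nonmeager and of positive outer measure in every interval, by Corollary~\ref{cor:bad}(a). So in every interval neither the bad centers nor the good centers of $f$ form a meager or a null set.

\begin{thebibliography}{1}
\bibitem{K5}
\emph{Uniformly Antisymmetric Functions And $K5$},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak rae\%2F1341343230\allowbreak\&isResultClick=True}
\end{thebibliography}
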